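\title{A linear order with copies in exactly the noncomputable degrees}

\begin{abstract}
We construct a countable linear order that has no computable copy but has a copy computable from every noncomputable set; its degree spectrum is the set of all nonzero Turing degrees. The order is a dense shuffle of components, each carrying three pieces of data. A noncomputable oracle $C$ diagonalizes against the computable orders through the first piece if $C\le_T\emptyset'$, through the second if $C\le_T\emptyset''$ and $C\not\le_T\emptyset'$, and through the third if $C\not\le_T\emptyset''$; the set of components is chosen so that all three kinds of oracle produce exactly that set. As a by-product, for every $n$ there is a linear order whose spectrum is $\{\mathbf d:\mathbf d^{(n)}\ne\mathbf 0^{(n)}\}$.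
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal A$ be a countable structure in a countable language. Its \emph{degree spectrum} $\mathrm{dgSp}(\mathcal A)$ is the set of Turing degrees $\mathbf d$ such that $\mathcal A$ has an isomorphic copy computable relative to $\mathbf d$. For an infinite linear order this means: for a set $C\subseteq\omega$ of degree $\mathbf d$ there is a $C$-computable ordering of $\omega$ of the given type. The spectrum measures how much information is needed to build the structure, whichever way its elements are numbered. It is closed upward, and it is the set of all degrees exactly when it contains $\mathbf 0$, the degree of the computable sets; this is the case for $\omega$, for $\mathbb Q$, and for every other order with a computable copy.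

By a result of Richter, the spectrum of a countable linear order is an upper cone $\{\mathbf d:\mathbf d\ge\mathbf c\}$ if and only if it contains $\mathbf 0$; graphs do not have this property. So a linear order cannot demand one specific noncomputable set. One may ask whether it can demand noncomputability and nothing more. The largest upward closed set of degrees that omits $\mathbf 0$ is $\{\mathbf d:\mathbf d\neq\mathbf 0\}$, and since this set has no least element, Richter's result does not exclude it. The question, posed as open in \cite{LC21}, is:

\begin{quote}
Is there a countable linear order $\mathcal L$ with $\mathrm{dgSp}(\mathcal L)=\{\mathbf d:\mathbf d\ne\mathbf 0\}$, that is, with a copy computable relative to every noncomputable degree but with no computable copy?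
\end{quote}

There is a reason to guess that the answer is negative. Two finite linear orders of the same size are isomorphic, so information enters a linear order only through relations such as ``nothing lies between $x$ and $y$'', and in a $C$-computable order this relation is in general decided by the jump $C'$, not by $C$. Natural codings therefore see the oracle through its jump. For example, let $J(K)$ be obtained from an infinite order $K$ by replacing each point by $\eta+2+\eta$, where $\eta$ is the type of $\mathbb Q$. Then $J(K)$ has a $C$-computable copy if and only if $K$ has a $C'$-computable copy (Lemma~\ref{lem:jump}). If $C$ is one of the noncomputable sets with $C'\equiv_T\emptyset'$, then $J(K)$ has a $C$-computable copy only if it already has a computable one. Nevertheless the answer is positive.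

\begin{theorem}\label{thm:A}
There is a countable linear order $\mathcal L$ with $\mathrm{dgSp}(\mathcal L)=\{\mathbf d:\mathbf d\ne\mathbf 0\}$.
\end{theorem}

The proof relativizes, and together with the operation $J$ it gives the following.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] For every $Z\subseteq\omega$ there is a countable linear order $\mathcal L_Z$ such that for all $C\ge_T Z$: $\mathcal L_Z$ has a $C$-computable copy if and only if $C\not\le_T Z$.
\item[(ii)] For every $n\ge0$ there is a countable linear order whose degree spectrum is $\{\mathbf d:\mathbf d^{(n)}\ne\mathbf 0^{(n)}\}$.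
\end{enumerate}
\end{theorem}

Section~\ref{sec:prelim} fixes notation and recalls the facts from computability theory that are used. Section~\ref{sec:models} shows, in two small cases, how a noncomputable oracle wins a diagonalization that no computable procedure can win, and describes how the two are combined. Sections~\ref{sec:chase}--\ref{sec:frames} develop the tools, Section~\ref{sec:order} defines $\mathcal L$ and shows that it has no computable copy, Section~\ref{sec:copies} builds the copies, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.

\section{Preliminaries}\label{sec:prelim}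

\subsection*{Linear orders}
We write $\eta$ for the type of $\mathbb Q$ (the unique countable dense order without endpoints), $\omega^*$ for the type of the negative integers, and $n$ for the chain with $n$ elements. Let
\[
\mathcal A=\{\eta+2\rho:\rho\ge1\}\cup\{\omega^*\}.
\]
Points $x<y$ are \emph{consecutive} if nothing lies strictly between them. A \emph{$p$-chain} is a tuple $x_1<\dots<x_p$ with $x_i,x_{i+1}$ consecutive for all $i<p$; it is a \emph{$p$-block} if moreover $x_1$ has no immediate predecessor and $x_p$ has no immediate successor. Call two points equivalent if the interval between them is finite. The equivalence classes, briefly \emph{classes}, are convex; every $p$-chain lies in one class, and a $p$-block is the same as a class with exactly $p$ points.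

For a linear order $M$ let $\mathrm{top}(M)\in\omega\cup\{\infty\}$ be the number of points of $M$ that have only finitely many points above them. Thus $\mathrm{top}(\eta+2\rho)=2\rho$ and $\mathrm{top}(\omega^*)=\infty$. The points counted form a final segment of $M$, and counting from the top they have $0,1,2,\dots$ points above them. Hence, for $j\ge1$,
\begin{equation}\label{eq:top}
\mathrm{top}(M)\ge j\iff\text{some }z\in M\text{ has exactly }j-1\text{ points above it}.
\end{equation}
Also, $M\cong\omega^*$ if and only if $M$ is infinite and every point has finitely many points above it.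

Let $\mathcal S$ be a countable nonempty set of countable order types. The \emph{shuffle} of $\mathcal S$ is $\sum_{q\in\mathbb Q}c(q)$, where $c$ maps $\mathbb Q$ onto $\mathcal S$ and every fiber of $c$ is dense. Cantor's back-and-forth argument gives, for any two such maps $c,c'$, an automorphism $f$ of $\mathbb Q$ with $c=c'\circ f$, so the shuffle is unique up to isomorphism; the same holds for orders with colored points. If a set $C$ uniformly computes a sequence $(N_i)_{i\in\omega}$ of orders whose types, with repetitions allowed, are exactly the members of $\mathcal S$, then the shuffle has a $C$-computable copy: partition $\mathbb Q$ computably into dense sets $Q_i$ and put a copy of $N_i$ at each point of $Q_i$.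

\subsection*{Computability}
For $X\subseteq\omega$, $X'$ is the Turing jump (the halting problem relative to $X$) and $X^{(n)}$ the $n$-th jump. The jump is monotone, so $C\oplus\emptyset'\le_TC'$ and $C\oplus\emptyset''\le_TC''$ for every $C$. A $\Sigma^X_n$ ($\Pi^X_n$) \emph{statement} is a sentence with $n$ alternating blocks of number quantifiers, beginning with $\exists$ (with $\forall$), in front of an $X$-decidable relation; it is given by an index, and a set is $\Sigma_n^X$ if the statements ``$x$ is in the set'' are, uniformly in $x$. A statement is $\Delta^X_n$ if it is equivalent to both a $\Sigma_n^X$ and a $\Pi_n^X$ statement. We omit $X=\emptyset$. Each class is closed under $\wedge$, $\vee$ and bounded quantifiers. If a $\Sigma_{k+1}$ statement is written $\exists w\,\theta(w)$ with $\theta$ in $\Pi_k$, then ``$w$ \emph{witnesses} it'' is the $\Pi_k$ statement $\theta(w)$. The false statement is denoted $\bot$. We use the following standard facts, all of which hold uniformly in indices.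

\begin{itemize}
\item \emph{Post's theorem.} A set is $\Sigma^X_{n+1}$ if and only if it is computably enumerable (c.e.) in $X^{(n)}$. Consequently $\Sigma^{X'}_n=\Sigma^X_{n+1}$ and $\Pi^{X'}_n=\Pi^X_{n+1}$ for $n\ge1$.
\item \emph{Limit lemma.} $D\le_TX'$ if and only if $D(x)=\lim_sD_s(x)$ for an $X$-computable sequence $(D_s)$.
\item \emph{Counters.} A $\Pi^X_2$ statement $\forall u\,\exists v\,R(u,v)$ has an $X$-computable nondecreasing \emph{counter} $t(s)$ that is unbounded if and only if the statement holds: let $t(s)$ be the largest $u\le s$ with $\forall u'<u\ \exists v\le s\ R(u',v)$.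
\item An infinite order whose domain is c.e.\ in $C$ and whose ordering is $C$-computable on that domain has a $C$-computable copy on $\omega$ (number the points as they are enumerated). We use this tacitly.
\end{itemize}
The recursion theorem (for every computable $f$ there is $e$ with $\varphi_e=\varphi_{f(e)}$, where $(\varphi_e)$ lists the partial computable functions) is used only in the illustrations of Section~\ref{sec:models}.

We list the computable orders as follows. Let $L_{e,s}$ be $\{0,\dots,n-1\}$ with the relation $\{(i,j):\varphi_e(i,j)=1\}$, where $n\le s$ is largest such that $\varphi_e(i,j)$ converges within $s$ steps for all $i,j<n$ and the relation is a strict linear order on $\{0,\dots,n-1\}$. Let $L_e=\bigcup_sL_{e,s}$. Each $L_e$ is a linear order on $\omega$ or on a finite initial segment of $\omega$, and every computable linear order on $\omega$ is some $L_e$. A quantifier over points of $L_e$ costs no more than a number quantifier: ``for all $x\in L_e$'' is ``for all $x,s$ with $x\in L_{e,s}$'', and similarly for $\exists$.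

A function $f$ \emph{dominates} $g$ if $f(x)\ge g(x)$ for all but finitely many $x$. The next lemma is the only advantage that we shall extract from a noncomputable set below $\emptyset'$.

\begin{lemma}\label{lem:escape}
\begin{enumerate}
\item[(a)] If $C\le_T\emptyset'$ is noncomputable, then some nondecreasing $g\le_TC$ is not dominated by any computable function.
\item[(b)] If $C\le_T\emptyset''$ and $C\not\le_T\emptyset'$, then some nondecreasing $g\le_TC\oplus\emptyset'$ is not dominated by any $\emptyset'$-computable function.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $C=\lim_sC_s$ with $(C_s)$ computable. Let $g_0(x)$ be the least $s\ge x$ with $C_s\restriction x=C\restriction x$, and $g(x)=\max_{x'\le x}g_0(x')$. Suppose a computable $f$ dominates $g$; after a finite change, $f\ge g$ everywhere. To compute $C(y)$, search for $x>y$ such that $C_s(y)$ is constant for $s\in[x,f(x)]$. Such an $x$ exists because $C_s(y)$ converges, and the constant value is $C(y)$ because $s=g_0(x)$ lies in $[x,f(x)]$ and $C_s\restriction x=C\restriction x$. So $C$ is computable, a contradiction.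

(b) The same proof applies with an $\emptyset'$-computable approximation $(C_s)$, which exists by the limit lemma for $X=\emptyset'$; then $g\le_TC\oplus\emptyset'$, and an $\emptyset'$-computable $f$ dominating $g$ would give $C\le_T\emptyset'$.
\end{proof}

\section{Two ways to use a noncomputable oracle}\label{sec:models}

To have no computable copy, $\mathcal L$ must differ from each $L_e$. An oracle $C$ that builds $\mathcal L$ must therefore build something different from $L_e$, uniformly in $e$, and what it builds must not depend on $C$. This section shows two mechanisms of this kind.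

\subsection{Finite sets that avoid a c.e.\ set}\label{sub:sets}

\begin{lemma}\label{lem:avoid}
Let $C\not\le_TX$. Uniformly in indices of sets $V,W$ that are c.e.\ in $X$ and of a $\Sigma^X_1$ statement $E$, there is a set $F\supseteq V$, c.e.\ in $C\oplus X$, such that: if $E$ fails, then $F=V$; if $E$ holds and $V$ is finite, then $F$ is finite and $F\ne W$.
\end{lemma}

\begin{proof}
Let $V[t],W[t]$ be the finite parts enumerated by stage $t$. At stage $t$ put $V[t]$ into $F$. If $E$ has been seen to hold and the current $F$ equals $W[t]$, \emph{act}: add to $F$ the code of the shortest initial segment of $C$ whose code is not yet in $F$. If $E$ fails we never act. Let $E$ hold and $V$ be finite. Suppose we act infinitely often. Then the current $F$ equals $W[t]$ at infinitely many stages, and both sides increase, so $F=W$; moreover $W\setminus V$ is an infinite set of codes of initial segments of $C$. To find $C(x)$, enumerate $W$ until a code outside $V$ of a string of length $>x$ appears. This gives $C\le_TX$, a contradiction. So we act finitely often and $F$ is finite. If $F=W$, then at all late stages the current $F$ equals $W[t]$ and we would act again; so $F\neq W$.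
\end{proof}

\begin{example}\label{ex:family}
Let $W_e$ be the $e$-th c.e.\ set and consider the family of pairs $(e,F)$ with $F$ finite and $F\ne W_e$. Every noncomputable $C$ can list this family, giving each $F$ by a $C$-c.e.\ index. For each $e$, finite $V$ and $t$, apply Lemma~\ref{lem:avoid} with $X=\emptyset$, $W=W_e$ and $E$ the statement ``$V=W_e[t']$ for some $t'\ge t$''. The list is \emph{safe}, that is, every output is in the family: if $E$ holds the output is finite and differs from $W_e$, and if $E$ fails the output is $V$, and $V\ne W_e$ since otherwise $V=W_e[t']$ for large $t'$. The list \emph{covers} the family: if $V\neq W_e$, then $V=W_e[t']$ for only finitely many $t'$, so for large $t$ the statement $E$ fails and the output is $V$. There is no computable list $(e_i,V_i)$ with c.e.\ indices: let $W_{f(e)}$ be $V_i$ for the least $i$ with $e_i=e$; the recursion theorem gives $e$ with $W_e=W_{f(e)}=V_i$, although $V_i\neq W_e$.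
\end{example}

The example has the shape of the whole proof. Each item of the list has a target and a guess that the target is allowed. If the guess is right, the target is produced. If it is wrong, the oracle produces an output that it does not control but that is allowed. The family contains all such outputs, so it does not depend on the oracle.

When a set $F$ is coded into a linear order as in Section~\ref{sec:jump}, the set that one reads back from a computable order is only $\Sigma_3$, that is, c.e.\ in $\emptyset''$. Lemma~\ref{lem:avoid} then applies with $X=\emptyset''$ and serves the oracles $C\not\le_T\emptyset''$. For the others we need a diagonalization carried out on the order itself.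

\subsection{Chasing one linear order}\label{sub:one}

Let $M=\bigcup_sM_s$ be the union of a computable increasing sequence of finite orders, and let $g$ be nondecreasing and not dominated by any computable function. We build a $g$-computable order $A$ such that
\begin{equation}\label{eq:goal}
A\cong\omega^*\not\cong M\qquad\text{or}\qquad A\cong\eta+2\rho\ \text{ with }\ 2\rho+2\le\mathrm{top}(M).
\end{equation}
Then $A\in\mathcal A$ and $A\not\cong M$, since $\mathrm{top}(\eta+2\rho)=2\rho$.

Let $n_s(z)$ and $n(z)$ be the numbers of points above $z$ in $M_s$ and in $M$. Let $A_0$ have two points. In round $k$ we look at $M$ at time $s_k=\max(k,g(|A_k|))$. As soon as some $z$ has $n_{s_k}(z)\ge3$ we fix such a $z$ forever, and from then on $z$ \emph{requests} the largest even number $r_k<n_{s_k}(z)$. Let $d_k=\min(|A_k|,r_k)$, or $d_k=|A_k|$ if there is no request. To obtain $A_{k+1}$, leave the top $d_k$ points of $A_k$ alone, put a new point directly above each other point, and add two points at the bottom. There are three cases.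

If no $z$ is found, then $M$ has at most three points, and $A\cong\omega^*$.

If $n(z)<\infty$, then $r_k$ is eventually a constant $d<n(z)$. The top $d$ points settle and everything below them is made dense, so $A\cong\eta+d$, while $\mathrm{top}(M)\ge n(z)+1\ge d+2$.

If $n(z)=\infty$, then $M\not\cong\omega^*$ and we want $A\cong\omega^*$. This is a race. A point of $A_k$ with $\delta>d_k$ points at or above it has $2\delta-d_k$ points at or above it in $A_{k+1}$. Suppose the values $n_{s_k}(z)$ are $3,3,5,5,7,7,\dots$, so that the requests are $2,2,4,4,6,6,\dots$. For the least point of $A_1$ the values of $\delta$ in rounds $1,2,3,\dots$ are $4,6,8,12,18,30,\dots$; the excess $\gamma=\delta-d_k$ is $4$ in round $3$ and is at least $2\gamma-2$ in the next round, so this point ends up with infinitely many points above it. As the requests tend to infinity, $\mathrm{top}(A)=\infty$. So $A\notin\mathcal A$, and we have lost. If, however, $r_k\ge|A_k|$ in some round $k$, then all later requests are at least $|A_k|$, and nothing is ever again inserted above a point of $A_k$. If this happens for infinitely many $k$, then $A\cong\omega^*$. This is what $g$ is for: the first time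 $h(x)$ at which $z$ has more than $x$ points above it is a computable function of $x$, and since $g$ is not dominated by computable functions, $g(|A_k|)\ge h(|A_k|)$ for infinitely many $k$ (Claim~2 in Section~\ref{sec:chase}).

The hypothesis on $g$ cannot be dropped. If a computable procedure achieved \eqref{eq:goal} for all $M=L_e$, its output would be $L_{f(e)}$ with $f$ computable, and the recursion theorem would give $e$ with $A=L_{f(e)}=L_e=M$.

\subsection{Combining the mechanisms}\label{sub:plan}

By Lemma~\ref{lem:escape}(a) the chase serves the noncomputable $C\le_T\emptyset'$. By Lemma~\ref{lem:escape}(b) the chase relative to $\emptyset'$ serves the $C\le_T\emptyset''$ with $C\not\le_T\emptyset'$; it yields a $C'$-computable order $B$, and $J(B)$ is then $C$-computable. Lemma~\ref{lem:avoid} serves the rest. Accordingly, $\mathcal L$ is a shuffle of components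
\[
7+A+\eta+(2e+9)+J(B)+3+\Theta_F+5,
\]
where $A,B\in\mathcal A$, the order $\Theta_F$ codes a set $F\subseteq\omega$, the block of size $2e+9$ is the \emph{label} $e$, and the other odd numbers are delimiters. In $L_e$ we designate one configuration that looks like a component with label $e$, and the triples $(A,B,F)$ that $\mathcal L$ uses with label $e$ avoid the triple of that configuration. An oracle achieves this in the coordinate $A$, $B$ or $F$, according to its kind. Two difficulties remain. The part of $L_e$ that plays the role of $A$ is not handed to us and must be located by guessing; the chase is therefore run on a tree (Section~\ref{sec:chase}). And the set of triples with label $e$ must contain the uncontrolled outputs of all three kinds of oracle, while each kind must be able to produce all of it (Sections~\ref{sec:order} and~\ref{sec:copies}).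

\section{The chase lemma}\label{sec:chase}

Nodes are finite sequences $\nu\in\omega^{<\omega}$; $\emptyset$ is the root and $\nu\subseteq\mu$ means that $\nu$ is a prefix of $\mu$. We write $\nu<_L\mu$ ($\nu$ is \emph{left} of $\mu$, $\mu$ is \emph{right} of $\nu$) if neither is a prefix of the other and $\nu(j)<\mu(j)$ at the first difference $j$. If $\nu<_L\mu$, the same relation holds between any extension of $\nu$ and any extension of $\mu$. We call $\mu$ \emph{weaker} than $\nu$ if $\mu$ is right of $\nu$ or properly extends $\nu$.

\begin{definition}\label{def:guide}
An \emph{$X$-guidance system} $G$ consists of uniformly $\Pi^X_2$ statements $P_\nu$ for $\nu\ne\emptyset$ and, for every node $\nu$, a uniformly $X$-computable increasing sequence of finite linear orders $M_{\nu,s}$ (whose points are natural numbers) with union $M_\nu$. The \emph{true path} $\mathrm{TP}(G)$ is the smallest set of nodes that contains $\emptyset$ and, along with $\nu$, contains $\nu^\frown i$ for the least $i$ such that $P_{\nu^\frown i}$ holds, if there is such an $i$. For $z\in M_\nu$ let $n_\nu(z)\in\omega\cup\{\infty\}$ be the number of points of $M_\nu$ above $z$, and $n_{\nu,s}(z)$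 the number of points of $M_{\nu,s}$ above $z$ (zero if $z\notin M_{\nu,s}$).
\end{definition}

A node is a guess about where the order to be chased lies, and $M_\nu$ is that order according to $\nu$. The true path is a finite or infinite chain of nodes, and $X$ can approximate it in the usual way.

\begin{lemma}\label{lem:tp}
Uniformly in $G$ there is an $X$-computable sequence $(\sigma_k)_{k\ge0}$ of nodes with $\sigma_0=(0)$ such that:
\begin{enumerate}
\item[(a)] if $\nu\in\mathrm{TP}(G)$, then $\nu\subseteq\sigma_k$ for infinitely many $k$;
\item[(b)] if $P_\mu$ fails, then $\mu\subseteq\sigma_k$ for only finitely many $k$;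
\item[(c)] if $\nu\in\mathrm{TP}(G)$, then $\sigma_k<_L\nu$ for only finitely many $k$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $t_\mu$ be a counter for $P_\mu$. Say that $\mu$ is \emph{visited} at $k$ if $\mu\subseteq\sigma_k$, and \emph{eligible} at $k$ if it was not visited before $k$ or $t_\mu(k)$ exceeds the value of $t_\mu$ at the last visit. To find $\sigma_k$, start at $\nu=\emptyset$; while $|\nu|\le k$, pass to $\nu^\frown i$ for the least $i\le k$ such that $\nu^\frown i$ is eligible, and stop if there is none. Then $\sigma_0=(0)$. Every visit to $\mu$ after the first needs an increase of $t_\mu$, which gives (b). For (a), let $\nu$ be visited infinitely often and let $i$ be least with $P_{\nu^\frown i}$ true. By (b) the children $\nu^\frown i'$ with $i'<i$ are not visited after some stage. After that stage, whenever $\nu^\frown i$ becomes eligible, it is visited at the latest at the next visit to $\nu$ with $k\ge\max(i,|\nu|)$; and it becomes eligible again after each visit. For (c), if $\sigma_k<_L\nu$ then $\sigma_k$ extends one of the finitely many nodes $(\nu\restriction j)^\frown i$ with $j<|\nu|$, $i<\nu(j)$, whose statements fail; apply (b).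
\end{proof}

In the chase lemma, case (3) is the diagonalization. The statements $P$ and $\Psi$ override it: they let us aim at a target $\eta+2\rho_0$ or $\omega^*$, which is what coverage will require.

\begin{lemma}[Chase lemma]\label{lem:chase}
Uniformly in $X$, an $X$-guidance system $G$, a $\Pi^X_2$ statement $P$, a number $\rho_0\ge1$, a $\Pi^X_3$ statement $\Psi$ and a nondecreasing $g:\omega\to\omega$, there is an $(X\oplus g)$-computable linear order $A$ such that:
\begin{enumerate}
\item[(1)] if $P$ holds, then $A\cong\eta+2\rho_0$;
\item[(2)] if $P$ fails and $\Psi$ holds, then $A\cong\omega^*$;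
\item[(3)] if $P$ and $\Psi$ fail and $g$ is not dominated by any $X$-computable function, then either $A\cong\omega^*$, or $A\cong\eta+2\rho$ for some $\rho\geq1$ with $2\rho+2\le\mathrm{top}(M_\nu)$ for some $\nu\in\mathrm{TP}(G)$; moreover, if $\mathrm{TP}(G)$ is finite with last node $\tau$ and $M_\tau\cong\omega^*$, then $A\not\cong\omega^*$.
\end{enumerate}
\end{lemma}

Taking $g=0$, $\Psi$ true and $G$ trivial, we obtain a special case that needs no extra oracle.

\begin{corollary}\label{cor:switch}
Uniformly in a $\Pi^X_2$ statement $P$ and $\rho\ge1$ there is an $X$-computable order $A_X[P,\rho]$ that is isomorphic to $\eta+2\rho$ if $P$ holds and to $\omega^*$ otherwise.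
\end{corollary}

The rest of this section proves Lemma~\ref{lem:chase}.

\subsection*{Absorbing $P$ and $\Psi$ into the tree}
Write $\Psi=\forall b\,\varphi_b$ with $\varphi_b$ uniformly $\Sigma^X_2$. Define a system $\hat G$ by
\[
\hat P_{(0)}=P,\qquad\hat P_{(b+1)}=\neg\varphi_b,\qquad\hat P_{(b+1)^\frown\nu}=P_\nu\ \ (\nu\ne\emptyset),
\]
with all other statements false; $\hat M_{(0),s}$ is a fixed chain with $2\rho_0+2$ points, $\hat M_{(b+1)^\frown\nu,s}=M_{\nu,s}$, and all other orders, in particular $\hat M_\emptyset$, are empty. Then $\mathrm{TP}(\hat G)$ is $\{\emptyset,(0)\}$ if $P$ holds; it is $\{\emptyset\}$ if $P$ fails and $\Psi$ holds; and otherwise it is $\{\emptyset\}\cup\{(b+1)^\frown\nu:\nu\in\mathrm{TP}(G)\}$ with $b$ least such that $\varphi_b$ fails. From now on $P_\nu,M_\nu,n_\nu,\mathrm{TP}$ refer to $\hat G$, and $(\sigma_k)$ is given by Lemma~\ref{lem:tp} for $\hat G$.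

\subsection*{The construction}
Infinitely many nodes now make requests, and nodes off the true path may make small ones. To keep the effect of these requests finite, a node $\nu$ holds a \emph{marker} $w_\nu$, a point of the order being built, and is only allowed to disturb the order below its marker: it chooses its point $z_\nu\in M_\nu$ with more points above it than the depth of $w_\nu$, and gives $z_\nu$ up when this is no longer so. Weaker nodes have lower markers.

We build finite orders $A_0\subset A_1\subset\cdots$ and put $A=\bigcup_kA_k$; $A_0$ has $2\rho_0$ points. The \emph{depth} of $a\in A_k$ is $\mathrm{dp}_k(a)=|\{a'\in A_k:a'\ge a\}|$. Let $s_k=\max(k,g(|A_k|))$ and $n^k_\nu(z)=n_{\nu,s_k}(z)$. Since $|A_k|$ increases and $g$ is nondecreasing, $s_k$ is nondecreasing and unbounded, so $n^k_\nu(z)$ is nondecreasing in $k$ with supremum $n_\nu(z)$. Initially all $w_\nu,z_\nu$ are undefined; to \emph{cancel} $\nu$ is to make both undefined. Round $k$ has five steps.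

\begin{enumerate}
\item[Step 1.] Cancel every node right of $\sigma_k$.
\item[Step 2.] For each $\nu\subseteq\sigma_k$ with $w_\nu$ undefined put $w_\nu=\min A_k$. Then, for each $\nu\subseteq\sigma_k$ with $z_\nu$ undefined, let $z_\nu$ be the point $z\in M_{\nu,s_k}$ of least number with $n^k_\nu(z)>\mathrm{dp}_k(w_\nu)$, if there is one.
\item[Step 3.] Each $\nu\subseteq\sigma_k$ with $z_\nu$ defined \emph{requests} $r_\nu$, the largest even number $<n^k_\nu(z_\nu)$. Let $d_k$ be the minimum of $|A_k|$ and all requests.
\item[Step 4.] Insert a new point directly above each point of $A_k$ of depth $>d_k$, and two new points below $\min A_k$. This gives $A_{k+1}$.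
\item[Step 5.] A node $\nu$ is \emph{injured} if $z_\nu$ is defined and $n^k_\nu(z_\nu)\le\mathrm{dp}_{k+1}(w_\nu)$. For each injured $\nu$ put $w_\nu=\min A_{k+1}$ and make $z_\nu$ undefined. Then cancel every node that is weaker than some injured node.
\end{enumerate}

At any time finitely many nodes have markers, so the construction is $(X\oplus g)$-computable. An \emph{instance} of $\nu$ begins when $w_\nu$ is set in Step 2 or 5 and ends when $\nu$ is next injured or canceled; it is \emph{permanent} if it never ends. Finitely many instances begin in each round. During an instance $z_\nu$ is defined at most once and then stays fixed. An injured node gets its new marker at once, rather than at its next visit, so that the marker is in place in whichever round $g$ happens to be large; this is used in Claim~4.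

\subsection*{Basic facts}
\begin{enumerate}
\item[(F1)] \emph{For $a\in A_k$, $\mathrm{dp}_{k+1}(a)$ is $\mathrm{dp}_k(a)$ if $\mathrm{dp}_k(a)\le d_k$, and $2\,\mathrm{dp}_k(a)-d_k$ otherwise. The numbers $|A_k|$, $d_k$ and the depths of markers are even, and $|A_k|<|A_{k+1}|\le3|A_k|$.}

If $\mathrm{dp}_k(a)>d_k$, there are $\mathrm{dp}_k(a)-d_k$ points $a'\ge a$ of depth $>d_k$, and each gets one new point above it. Likewise $|A_{k+1}|=2|A_k|-d_k+2\le3|A_k|$, as $|A_k|\ge2$. Requests are even, so by induction $|A_k|$ and $d_k$ are even. A marker set as $\min A_{k'}$ starts with depth $|A_{k'}|$, and the formula preserves evenness.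

\item[(F2)] \emph{After Step 2 of round $k$, every $\nu$ with $z_\nu$ defined has $n^k_\nu(z_\nu)>\mathrm{dp}_k(w_\nu)$. If $\nu$ requests in round $k$ and its marker was set as $\min A_{k'}$, then $r_\nu\ge\mathrm{dp}_k(w_\nu)\ge|A_{k'}|$. In particular $d_k\ge2\rho_0$ for all $k$.}

If $z_\nu$ was just chosen, the inequality is the condition in Step 2. Otherwise $\nu$ was not injured in round $k-1$, so $n_\nu^k(z_\nu)\ge n^{k-1}_\nu(z_\nu)>\mathrm{dp}_k(w_\nu)$. Since $\mathrm{dp}_k(w_\nu)$ is even, $r_\nu\ge\mathrm{dp}_k(w_\nu)$; and depths never decrease.

\item[(F3)] \emph{If the depth of $a\in A_k$ increases in round $k$, then some $\nu$ requests $r_\nu<\mathrm{dp}_k(a)$ in round $k$. For this $\nu$ we have $w_\nu>a$, and its marker was set as $\min A_{k'}$ with $a\notin A_{k'}$.}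

By (F1), $d_k<\mathrm{dp}_k(a)\le|A_k|$, so $d_k$ is a request $r_\nu$. By (F2), $\mathrm{dp}_k(w_\nu)<\mathrm{dp}_k(a)$.

\item[(F4)] \emph{If $\mu$ is weaker than $\nu$ and both have markers after Step 2 of a round, then $w_\mu\le w_\nu$.}

First, after each step the set of nodes with markers is closed under prefixes: the sets canceled in Steps 1 and 5 are closed under extensions, and Step 2 gives markers to all prefixes of $\sigma_k$. Now consider the moment when the current instance of $\nu$ began. If this was in Step 2 of round $k'$, then just before it $\nu$ had no marker, so no extension of $\nu$ had one, and every node right of $\nu$ is right of $\sigma_{k'}$ and had been canceled. If it was in Step 5, all nodes weaker than $\nu$ were canceled in the same step. So the current instance of $\mu$ began no earlier than that of $\nu$, and markers are set as minima of increasing orders.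

\item[(F5)] \emph{Suppose an instance of $\nu$ requests in infinitely many rounds. Then it is permanent and $\nu\in\mathrm{TP}$. If $n_\nu(z_\nu)<\infty$, its requests are eventually equal to the largest even number $<n_\nu(z_\nu)$; otherwise they tend to infinity.}

The instance never ends and $z_\nu$ is fixed, so the last sentence follows from monotonicity of $n^k_\nu$. Suppose $\nu\notin\mathrm{TP}$ and let $j<|\nu|$ be largest with $\nu\restriction j\in\mathrm{TP}$. Since $\nu\subseteq\sigma_k$ infinitely often, $P_{\nu\restriction(j+1)}$ holds by Lemma~\ref{lem:tp}(b). So $\nu\restriction j$ has a child $(\nu\restriction j)^\frown i\in\mathrm{TP}$ with $i<\nu(j)$. This child is a prefix of $\sigma_k$ for infinitely many $k$; then $\sigma_k<_L\nu$, and Step 1 ends the instance.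
\end{enumerate}

\subsection*{The type of $A$}
Let $d=\liminf_kd_k$, so $2\rho_0\le d\le\infty$.

\medskip\noindent\textbf{Claim 1.} \emph{If $d<\infty$, then $d$ is even, $A\cong\eta+d$, and $d+2\le\mathrm{top}(M_\nu)$ for some $\nu\in\mathrm{TP}$.}

For large $k$ we have $d_k\ge d$ and $|A_k|>d$, so by (F1) the set $T$ of the top $d$ points of $A_k$ no longer changes; it is the set of the top $d$ points of $A$. For infinitely many $k$ we have $d_k=d$, and then every point of $A_k\setminus T$ gets a new point directly above it, which lies below $T$. So $A\setminus T$ is dense and has no greatest point; it has no least point by Step 4. Thus $A\cong\eta+d$. For large $k$ with $d_k=d$, the value $d$ is a request, made by an instance whose marker was set as $\min A_{k'}$ with $|A_{k'}|\le d$, by (F2). There are finitely many such instances, so one of them, of a node $\nu$, requests $d$ infinitely often. By (F5), $\nu\in\mathrm{TP}$ and $d<n_\nu(z_\nu)<\infty$. The point $z_\nu$ and the points above it show $\mathrm{top}(M_\nu)\ge n_\nu(z_\nu)+1\ge d+2$.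

\medskip\noindent\textbf{Claim 2 (escape).} \emph{Let $Z$ be a finite set of pairs $(\nu,z)$ with $z\in M_\nu$ and $n_\nu(z)=\infty$. If $Z=\emptyset$, or if $g$ is not dominated by any $X$-computable function, then there are infinitely many $k$ such that, for all $(\nu,z)\in Z$, every request made by $\nu$ with $z_\nu=z$ in a round $k'\ge k$ is at least $|A_k|$.}

For $Z=\emptyset$ there is nothing to prove. Otherwise let $h(x)$ be the least $s$ with $n_{\nu,s}(z)>x$ for all $(\nu,z)\in Z$; $h$ is total, nondecreasing and $X$-computable. If $s_k\ge h(|A_k|)$, then $n_\nu^{k'}(z)>|A_k|$ for $k'\ge k$, and as $|A_k|$ is even the requests are at least $|A_k|$. Suppose that $s_k<h(|A_k|)$ for all large $k$; then $g(|A_k|)<h(|A_k|)$. For large $x$ choose $k$ with $|A_k|\le x<|A_{k+1}|$. By (F1), $|A_{k+1}|\le3x$, so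
\[
g(x)\le g(|A_{k+1}|)<h(|A_{k+1}|)\le h(3x).
\]
Thus $x\mapsto h(3x)$ dominates $g$, a contradiction. This is the only place where the hypothesis on $g$ is used.

\medskip\noindent\textbf{Claim 3.} \emph{Let $d=\infty$. If $g$ is not dominated by any $X$-computable function, or if $M_\nu=\emptyset$ for all $\nu\in\mathrm{TP}$, then $A\cong\omega^*$.}

Since $A$ is infinite, it suffices to show that the depth of each $a\in A$ is eventually constant. Let $a\in A_{k_0}$ and let $\mathcal I$ be the finite set of instances whose marker was set as $\min A_{k'}$ with $k'<k_0$. By (F3), only a request from $\mathcal I$ that is smaller than the current depth of $a$ can increase that depth. Let $Z$ be the set of pairs $(\nu,z_\nu)$ of the instances in $\mathcal I$ that request infinitely often. By (F5), these $\nu$ are in $\mathrm{TP}$, and $n_\nu(z_\nu)=\infty$ because $d=\infty$; if all $M_\nu$ on $\mathrm{TP}$ are empty, then $Z=\emptyset$. Take $k\ge k_0$ as in Claim 2, later than all requests of the other instances in $\mathcal I$. In each round $k'\ge k$ the requests from $\mathcal I$ are at least $|A_k|\ge\mathrm{dp}_k(a)$, so by induction on $k'$ the depth of $a$ stays $\mathrm{dp}_k(a)$.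

\medskip\noindent\textbf{Claim 4.} \emph{If $g$ is not dominated by any $X$-computable function, $\mathrm{TP}$ is finite with last node $\tau$, and $M_\tau\cong\omega^*$, then $d<\infty$.}

Suppose $d=\infty$. We show by induction on $|\nu|$ that every $\nu\subseteq\tau$ has a permanent instance whose marker has eventually constant depth. The root gets the marker $\min A_0$ in round $0$; it is weaker than no node, and it is never injured because $M_\emptyset=\emptyset$. The depth stays $2\rho_0$ by (F1) and (F2).

Let $\emptyset\ne\nu\subseteq\tau$. By the induction hypothesis and Lemma~\ref{lem:tp} choose $k_0$ such that: the permanent instances of all proper prefixes $\mu$ of $\nu$ have begun before round $k_0$, and $z_\mu$ is already defined if it is ever defined in that instance; $\sigma_k$ is not left of $\nu$ for $k\ge k_0$; no node left of $\nu$ is injured in a round $k\ge k_0$; and $\nu\subseteq\sigma_{k_0}$. The third condition can be met: once $\sigma_k$ is never left of $\nu$, no node left of $\nu$ is a prefix of $\sigma_k$, so no such node acquires a new $z$; finitely many of them have one, and an injury removes it. From round $k_0$ on, $\nu$ is never canceled: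 not in Step 1, and not in Step 5, since neither its proper prefixes nor the nodes left of it are injured. So $\nu$ has a marker after Step 2 of every round $k\ge k_0$, and the marker changes only when $\nu$ itself is injured.

Let $Z$ be the set of pairs $(\mu,z_\mu)$ for the proper prefixes $\mu$ of $\nu$ with $z_\mu$ defined at round $k_0$. Such a $\mu$ is on $\mathrm{TP}$, so it requests infinitely often, and $n_\mu(z_\mu)=\infty$ by (F5) since $d=\infty$. Take $k\ge k_0$ as in Claim 2 and let $w$ be the marker of $\nu$ after Step 2 of round $k$. We show by induction on $k'\ge k$ that after Step 2 of round $k'$ we have $w_\nu=w$ and $\mathrm{dp}_{k'}(w)=\mathrm{dp}_k(w)$. Suppose this holds for $k'$ and the depth of $w$ increases in round $k'$. By (F3) some $\mu$ requests $r_\mu<\mathrm{dp}_{k'}(w)\le|A_k|$ and $w_\mu>w$. Then $\mu\ne\nu$; $\mu$ is not weaker than $\nu$ by (F4); and $\mu$ is not left of $\nu$ as $\mu\subseteq\sigma_{k'}$. So $\mu$ is a proper prefix of $\nu$, and $r_\mu\ge|A_k|$ by the choice of $k$, a contradiction. Hence $\mathrm{dp}_{k'+1}(w)=\mathrm{dp}_{k'}(w)$, and if $z_\nu$ is defined then $n^{k'}_\nu(z_\nu)>\mathrm{dp}_{k'+1}(w)$ by (F2), so $\nu$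 is not injured in round $k'$. This completes the induction on $|\nu|$.

Let $\delta$ be the final depth of the permanent marker of $\tau$. Since $M_\tau\cong\omega^*$, some $z$ has $n_\tau(z)>\delta$, and $\tau\subseteq\sigma_k$ infinitely often, so $z_\tau$ is eventually defined in the permanent instance. Then $\tau$ requests infinitely often, and $n_\tau(z_\tau)<\infty$. By (F5) the requests are bounded, so $d<\infty$, a contradiction.

\begin{proof}[End of the proof of Lemma~\ref{lem:chase}]
(1) In round $0$ we have $\sigma_0=(0)$, so the node $(0)$ gets the marker $\min A_0$ of depth $2\rho_0$, and $z_{(0)}$ is the least point of its chain, with $2\rho_0+1$ points above it. The depth of the marker stays $2\rho_0$, so $(0)$ is never injured. No node is left of $(0)$ and the root is never injured, so $(0)$ is never canceled. If $P$ holds, then $(0)\in\mathrm{TP}$ requests $2\rho_0$ infinitely often, so $d=2\rho_0$, and Claim 1 applies.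

(2) Here $\mathrm{TP}=\{\emptyset\}$ and $M_\emptyset=\emptyset$. Claim 1 excludes $d<\infty$, and Claim 3 gives $A\cong\omega^*$.

(3) If $d=\infty$, Claim 3 gives $A\cong\omega^*$. If $d<\infty$, Claim 1 gives $A\cong\eta+d$ and a node of $\mathrm{TP}(\hat G)$ with nonempty order; it has the form $(b+1)^\frown\nu$ with $\nu\in\mathrm{TP}(G)$, and its order is the order of $\nu$ in $G$. If $\mathrm{TP}(G)$ has a last node $\tau$ with order $\omega^*$, then Claim 4 applies to $(b+1)^\frown\tau$ and gives $d<\infty$, so $A\cong\eta+d\not\cong\omega^*$.
\end{proof}

\section{Coding below one and two jumps}\label{sec:jump}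

For a linear order $K$ and a coloring $c:K\to\{2,4\}$ let
\[
J(K,c)=\sum_{q\in K}\bigl(\eta+c(q)+\eta\bigr),
\]
and let $J(K)$ be $J(K,c)$ with $c$ constantly $2$. The dense parts give room to undo mistakes: a finite chain that was built for a wrong guess about $K$ can be dissolved into one of them.

\begin{lemma}\label{lem:jump}
\begin{enumerate}
\item[(a)] If $K$ (with domain $\omega$) and $c$ are $C'$-computable, then, uniformly, $J(K,c)$ has a $C$-computable copy.
\item[(b)] For infinite $K$, the order $J(K)$ has a $C$-computable copy if and only if $K$ has a $C'$-computable copy.
\end{enumerate}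
\end{lemma}

\begin{proof}
(a) By the limit lemma take $C$-computable approximations $<_s$ and $c_s$ to the order and the coloring, with $<_s$ irreflexive and $c_s$ taking values in $\{2,4\}$. Let $m_s\le s$ be largest such that $<_s$ linearly orders $\{0,\dots,m_s-1\}$, and let $K_s$ be this finite colored order. Then $m_0=0$, $m_s\ge1$ for $s\ge1$, and for each $m$ and all large $s$ we have $m_s\ge m$ and $K_s\restriction m=(K,c)\restriction m$.

We build increasing finite orders $N_s$, with $N_0=\emptyset$. Each $N_s$ is partitioned into convex \emph{zones}, one for each $i<m_s$, arranged in the order of $K_s$. Zone $i$ contains a convex chain of $c_s(i)$ points, its \emph{core}; its other points are \emph{fillers}. At stage $s+1$ let $m\le\min(m_s,m_{s+1})$ be largest with $K_{s+1}\restriction m=K_s\restriction m$, colors included. The indices $i<m$ \emph{survive} and keep their cores. All points of zones $i\ge m$ become fillers. If $m\ge1$, each such zone is merged into the nearest surviving zone on its left, or, if there is none, into the nearest one on its right. If $m=0$, all points become fillers of a zone $0$, which gets a core of $c_{s+1}(0)$ new points at its right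 end. Next, for $\max(m,1)\le i<m_{s+1}$ in increasing order, create zone $i$ as a core of $c_{s+1}(i)$ new points, placed at the boundary between the zones of the immediate $K_{s+1}$-neighbors of $i$ among $0,\dots,i-1$ (at the corresponding end of the whole order if there is only one neighbor). Finally, in every zone insert a new filler between any two neighboring points of the zone that are not both in its core, and one at each end of the zone.

Whenever a point changes its zone, the index decreases, so each point is eventually in a fixed zone. Let $Z_i$ be the set of points that end in zone $i$. Each $i$ survives at all stages after some $s_i$; from then on its core is fixed, no point leaves zone $i$, and for any $i,j$ the relative position of the zones is eventually that of $K$. So $\bigcup_sN_s=\sum_{i\in K}Z_i$. The final core of zone $i$ has $c(i)$ points, and nothing is inserted into it. After $s_i$, both ends of the zone and all its gaps outside the core receive a new filler at every stage, so the points of $Z_i$ on either side of the core form a nonempty dense order without endpoints. Thus $Z_i\cong\eta+c(i)+\eta$.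

(b) One direction is (a). Conversely, in a $C$-computable copy of $J(K)$ the set of consecutive pairs is $\Pi^C_1$, hence $C'$-computable, and ordered by first elements it is a copy of $K$.
\end{proof}

To code a set $F\subseteq\omega$ we use finite lengths for the members of $F$ and let wrong guesses grow to length $\omega$. For $\nu\in\{1,2,\dots\}\cup\{\omega\}$, the \emph{unit} of length $\nu$ is the colored order consisting of one point of color $4$, then points of color $2$ in order type $\nu$, then one point of color $4$. Let $(K_F,c)$ be the shuffle of the units with lengths in $\{n+1:n\in F\}\cup\{\omega\}$, and let $\Theta_F=J(K_F,c)$.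

\begin{lemma}\label{lem:theta}
If $F$ is c.e.\ in $C''$, then, uniformly, $\Theta_F$ has a $C$-computable copy.
\end{lemma}

\begin{proof}
By Post's theorem $F$ is $\Sigma_2^{C'}$: $n\in F\iff\exists x\,\forall y\,R(n,x,y)$ with $R\le_TC'$. For each $n,x$ build a unit $U_{n,x}$ that starts with $n+1$ points of color $2$ and receives one more, after the existing ones, for each $y$ such that $R(n,x,y')$ fails for some $y'\le y$. Its length is $n+1$ if $\forall y\,R(n,x,y)$, and $\omega$ otherwise. The units $U_{n,x}$ together with a unit of length $\omega$ form a uniformly $C'$-computable list of the required units, so $(K_F,c)$ has a $C'$-computable copy. Apply Lemma~\ref{lem:jump}(a).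
\end{proof}

For $e\in\omega$, $A,B\in\mathcal A$ and $F\subseteq\omega$ the \emph{component} with label $e$ and \emph{triple} $(A,B,F)$ is
\[
\Lambda(e;A,B,F)=7+A+\eta+(2e+9)+J(B)+3+\Theta_F+5 .
\]
Lemmas~\ref{lem:jump} and~\ref{lem:theta} give at once:

\begin{corollary}\label{cor:comp}
Uniformly in $e$, a $C$-computable copy of $A$, a $C'$-computable copy of $B$ and an index of $F$ as a set c.e.\ in $C''$, the order $\Lambda(e;A,B,F)$ has a $C$-computable copy.
\end{corollary}

\section{Reading a component: frames}\label{sec:frames}

To diagonalize against $L_e$ we must pick out the delimiters of a component by statements that a guidance system accepts, that is, by $\Pi_2$ statements. This works for everything except the left end of $A$. To the right of the label, $J(B)$ contains no $3$-chain and $\Theta_F$ no $5$-chain, so the delimiters are the first chains of these lengths. To the left, $\max A$ is the end of the last consecutive pair before the label. But $A$ may contain chains of any length, so its left delimiter must be described as a $7$-\emph{block}, which is already $\Pi_2$, and the natural description of the \emph{last} $7$-block below $\max A$ needs one more quantifier.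 We therefore leave the $7$-block out of the following definition and search for it separately in Section~\ref{sec:order}.

\begin{definition}\label{def:frame}
An \emph{$e$-frame} in a linear order is a tuple
\[
\kappa=(y',y;\ m_1,\dots,m_{2e+9};\ u_1,u_2,u_3;\ v_1,\dots,v_5),
\]
increasing in the order written, such that
\begin{itemize}
\item $(m_i)$ is a $(2e+9)$-block, $(u_i)$ is a $3$-chain and $(v_i)$ is a $5$-chain;
\item $y',y$ are consecutive, $y$ has no immediate successor, and no two points strictly between $y$ and $m_1$ are consecutive;
\item there is no $3$-chain strictly between $m_{2e+9}$ and $u_1$, and no $5$-chain strictly between $u_3$ and $v_1$.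
\end{itemize}
For an increasing tuple $\kappa$ of this shape put $y_\kappa=y$ and define:
\begin{itemize}
\item $Y_\kappa$, the initial segment of all points $\le y_\kappa$;
\item $K_\kappa$, the set of consecutive pairs strictly between $m_{2e+9}$ and $u_1$, ordered by first elements;
\item $F_\kappa$, the set of $n$ such that strictly between $u_3$ and $v_1$ there are $4$-chains $(p_i)$, $(r_i)$ and consecutive pairs $(q_i,q_i')$, $1\le i\le n+1$, with $p_4<q_1<q'_1<q_2<\dots<q'_{n+1}<r_1$ and no other consecutive pair strictly between $p_4$ and $r_1$.
\end{itemize}
For $7$-blocks $\lambda=(x_1,\dots,x_7)$ and $\lambda'=(x_1',\dots,x_7')$ write $\lambda<y$ for $x_7<y$, $\lambda<\lambda'$ for $x_7<x_1'$, and $(\lambda,y]$ for the interval $(x_7,y]$.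
\end{definition}

Tuples of points of $L_e$ are identified with code numbers. Statements about a number that does not code an increasing tuple of the right shape are false, and the associated sets are empty.

\begin{lemma}\label{lem:framecx}
Uniformly in $e,\kappa,\lambda$: the statements ``$\kappa$ is an $e$-frame in $L_e$'' and ``$\lambda$ is a $7$-block in $L_e$'' are $\Pi_2$; the order $K_\kappa$ is $\emptyset'$-computable; the set $F_\kappa$ is $\Sigma_3$.
\end{lemma}

\begin{proof}
That given points are in $L_e$ and increasing is $\Sigma_1$, and that nothing lies between two of them is $\Pi_1$. So being a $p$-chain is $\Delta_2$, hence decidable from $\emptyset'$; this gives the claim on $K_\kappa$. ``$x$ has no immediate successor'' says that for all $x'>x$ there is a point between, which is $\Pi_2$; likewise for predecessors. ``There is no $p$-chain in an interval, except for finitely many listed ones'' says that for every other increasing $p$-tuple in the interval some point lies between two neighboring entries, which is $\Pi_2$. So frames and blocks are $\Pi_2$, and $n\in F_\kappa$ is $\exists\,\Pi_2$.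
\end{proof}

\begin{lemma}\label{lem:frames}
Let $L=\sum_{q\in\mathbb Q}\Lambda_q$ where every $\Lambda_q$ is a component. The $7$-blocks of $L$ are exactly the initial $7$-chains of the $\Lambda_q$. Each $\Lambda_q$ with label $e$ contains exactly one $e$-frame, and there are no other $e$-frames. If $\kappa$ is the frame of $\Lambda_q=\Lambda(e;A,B,F)$ and $\lambda^\circ$ is the $7$-block of $\Lambda_q$, then $y_\kappa=\max A$, $\mathrm{top}(Y_\kappa)=\mathrm{top}(A)$, $K_\kappa\cong B$, $F_\kappa=F$, $\lambda^\circ$ is the last $7$-block below $y_\kappa$, and $(\lambda^\circ,y_\kappa]=A$.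
\end{lemma}

\begin{proof}
We first find the classes of $L$. Between two components there are infinitely many others, so each class lies in one component. An order $J(K,c)$ with $K\neq\emptyset$ has no endpoints, nor do its summands; the orders in $\mathcal A$ have no least point. So at each of the seven junctions of $7+A+\eta+(2e+9)+J(B)+3+\Theta_F+5$ the left piece has no greatest point or the right piece has no least point, and each class lies in one piece. The classes are therefore: the displayed chains $7$, $2e+9$, $3$, $5$; in $A=\eta+2\rho$, singletons and one class of size $2\rho$; in $A=\omega^*$, one infinite class; singletons in $\eta$; classes of sizes $1,2$ in $J(B)$; and classes of sizes $1,2,4$ in $\Theta_F$. Since the numbers $3,5,7,2e+9$ are odd, greater than $1$ and distinct, the $7$-blocks and the $(2e+9)$-blocks are the displayed ones.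

Let $(m_i)$ be the $(2e+9)$-block of $\Lambda_q=\Lambda(e;A,B,F)$. Let $t=\max A$ and let $t'$ be its immediate predecessor, which exists because the top class of $A$ has at least two points. The pair $y'=t'$, $y=t$ satisfies the second condition of a frame. No other $y<m_1$ does: if $t<y<m_1$, then $y$ lies in $\eta$ and has no immediate predecessor; $y=t'$ has an immediate successor; and if $y<t'$, then $t',t$ are consecutive points strictly between $y$ and $m_1$. The displayed $3$ is a $3$-chain with no $3$-chain between $m_{2e+9}$ and it. Any other $3$-chain above $m_{2e+9}$ lies in a later class, so the displayed $3$ lies strictly between. The same argument applies to the displayed $5$, since $\Theta_F$ has no class with more than four points. So the frame exists and is unique.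

The points counted by $\mathrm{top}(Y_\kappa)$ form the class of $t$, the top class of $A$. The consecutive pairs in $J(B)$ are its classes of size $2$, so $K_\kappa\cong B$. The $4$-chains in $\Theta_F$ are its classes of size $4$. Between two such classes from different units lie infinitely many units, hence infinitely many consecutive pairs. Between the two such classes of a unit of length $\nu$ the consecutive pairs are the $\nu$ classes of size $2$. So $n\in F_\kappa$ if and only if some unit has length $n+1$, that is, $n\in F$. Finally $(\lambda^\circ,t]=A$ contains no $7$-block.
\end{proof}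

\section{The order $\mathcal L$}\label{sec:order}

\subsection{What is read from $L_e$}
Fix $e$. Let $\kappa^*$ be the $e$-frame in $L_e$ with least code, if there is one; this is the designated configuration. Put $Y^*_e=Y_{\kappa^*}$, $K^*_e=K_{\kappa^*}$, $F^*_e=F_{\kappa^*}$, and let these be empty if $\kappa^*$ does not exist.

We approach the last $7$-block below $y_{\kappa^*}$ from the left. Let $T_e=(\kappa^*,\lambda_1,\lambda_2,\dots)$, where $\lambda_{j+1}$ is the $7$-block of $L_e$ with least code such that $\lambda_{j+1}<y_{\kappa^*}$ and, if $j\ge1$, $\lambda_j<\lambda_{j+1}$; the sequence ends if there is no such block, and it is empty if $\kappa^*$ does not exist. Let $\ell_e\in\omega\cup\{\infty\}$ be the number of blocks in $T_e$ and $I_e=\{n\in\omega:n<\ell_e\}$. We say that $e$ has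
\[
\text{\emph{kind I} if }\ell_e=0,\qquad\text{\emph{kind II} if }1\le\ell_e<\infty,\qquad\text{\emph{kind III} if }\ell_e=\infty.
\]
We call $e$ \emph{critical} if it has kind II and $(\lambda,y_{\kappa^*}]\cong\omega^*$ for the last block $\lambda$ of $T_e$. If $L_e\cong\mathcal L$, then $e$ will have kind II; but $\mathcal L$ needs components for every $e$, so all kinds must be handled. Define
\[
R_e=\{\rho\ge1:\ \ell_e\ge1\text{ and }2\rho+2\le\mathrm{top}(Y_e^*)\}.
\]
If $\kappa^*$ does not exist let $D_e=\emptyset$. Otherwise let $D_e$ be the set of pairs $(B,F)$ with $B\in\mathcal A$ and $F$ finite such that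
\[
B=\eta+2\sigma\text{ with }2\sigma+2\le\mathrm{top}(K_e^*),\quad\text{or}\quad B=\omega^*\text{ and }\bigl(K^*_e\not\cong\omega^*\text{ or }F\ne F_e^*\bigr).
\]
Thus $\eta+2\rho$ with $\rho\in R_e$ differs from the first coordinate of the designated configuration, and a pair in $D_e$ differs from its last two coordinates.

\subsection{The sets of triples}
The following considerations lead to the definition. The tools of Sections~\ref{sec:models}--\ref{sec:jump} accept guesses of complexity $\Pi_3$: such a statement can be $\Psi$ in the chase with $X=\emptyset$ or $P$ in the chase with $X=\emptyset'$, and its failure is enumerated by $\emptyset''$. So a triple can be aimed at when its membership is a $\Sigma_4$ fact: one guesses a witness. Now consider an oracle $C\le_T\emptyset'$. When its guess fails, the chase returns $A=\eta+2\rho$ with an uncontrolled $\rho\in R_e$, or $A=\omega^*$ if $e$ is not critical, and the pair $(B,F)$ that goes with it need not be in $D_e$. These triples must be allowed, so the other oracles must produce them. For kind I, and for kind II with $e$ not critical, this is possible, since these situations are $\Sigma_4$. Kind III is a $\Pi_4$ situation,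 and there is no witness to guess. The remedy is that a failed guess puts $I_e$ into $F$. For kinds I and II this keeps $F$ finite, and for kind III it forces $F=\omega$, so that a single pair $(\omega^*,\omega)$ arises, which can be reached without guessing.

\begin{definition}\label{def:T}
Let $\mathcal T_e$ consist of the following triples.
\begin{enumerate}
\item[(T0)] For every kind: $(\omega^*,B,F)$ with $(B,F)\in D_e$.
\item[(T1)] If $e$ has kind I: $(\omega^*,\omega^*,F)$ with $F$ finite.
\item[(T2)] If $e$ has kind II: $(\eta+2\rho,B,F)$ with $\rho\in R_e$, $B\in\mathcal A$, $F$ finite; and, if $e$ is not critical, $(\omega^*,B,F)$ with $B\in\mathcal A$, $F$ finite.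
\item[(T3)] If $e$ has kind III: $(\eta+2\rho,\omega^*,\omega)$ with $\rho\in R_e$; and $(\omega^*,\omega^*,\omega)$.
\end{enumerate}
Let $\mathcal L$ be the shuffle of the components $\Lambda(e;A,B,F)$ with $e\in\omega$ and $(A,B,F)\in\mathcal T_e$.
\end{definition}

Each $\mathcal T_e$ is countable. It is nonempty: if $e$ is critical, then $\mathrm{top}(Y_e^*)=\infty$, so $R_e\ne\emptyset$ and (T2) contributes; otherwise (T1), (T2) or (T3) contains a triple with first coordinate $\omega^*$.

\begin{proposition}\label{prop:nocopy}
$\mathcal L$ has no computable copy.
\end{proposition}

\begin{proof}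
Suppose $L_e\cong\mathcal L$. Since $\mathcal T_e\ne\emptyset$, there are components with label $e$, so $\kappa^*$ exists by Lemma~\ref{lem:frames}, and it is the frame of a component $\Lambda(e;A,B,F)$ with $(A,B,F)\in\mathcal T_e$. Let $\lambda^\circ$ be the $7$-block of this component, the last $7$-block below $y_{\kappa^*}$. If $j=0$ or $\lambda_j<\lambda^\circ$, then $\lambda^\circ$ is a candidate for $\lambda_{j+1}$, so $\lambda_{j+1}$ exists and its code is at most that of $\lambda^\circ$. The $\lambda_j$ are distinct, so some $\lambda_j$ is not below $\lambda^\circ$. Distinct blocks are disjoint classes and $\lambda_j<y_{\kappa^*}$, so $\lambda_j=\lambda^\circ$, and $T_e$ ends there. Thus $e$ has kind II and $(\lambda_j,y_{\kappa^*}]=A$.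

If $A=\eta+2\rho$, then $\mathrm{top}(Y^*_e)=2\rho$, so $\rho\notin R_e$, and the triple is not in $\mathcal T_e$. So $A=\omega^*$; then $e$ is critical, and the triple can only come from (T0), so $(B,F)\in D_e$. But $K_e^*\cong B$ and $F^*_e=F$ by Lemma~\ref{lem:frames}. If $B=\eta+2\sigma$, then $\mathrm{top}(K^*_e)=2\sigma<2\sigma+2$; if $B=\omega^*$, then $K^*_e\cong\omega^*$ and $F=F_e^*$. In both cases $(B,F)\notin D_e$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:cx}
Uniformly in all parameters:
\begin{enumerate}
\item[(a)] ``$\kappa^*$ exists'' is $\Sigma_3$, and the sets $I_e$, $F_e^*$, $R_e$ are $\Sigma_3$;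
\item[(b)] ``$e$ has kind II'' is $\Sigma_4$ and ``$e$ has kind III'' is $\Pi_4$;
\item[(c)] for $B\in\mathcal A$ and finite $F$, ``$(\omega^*,B,F)\in\mathcal T_e$'' is $\Sigma_4$.
\end{enumerate}
\end{lemma}

\begin{proof}
``$\kappa=\kappa^*$'' says that $\kappa$ is a frame and no smaller code is; ``$T_e$ begins with the finite sequence $\tau$'' says the like for each entry. By Lemma~\ref{lem:framecx} these are finite Boolean combinations of $\Pi_2$ statements, hence $\Delta_3$.

(a) ``$\kappa^*$ exists'' is $\exists\kappa\,(\kappa=\kappa^*)$; $n\in I_e$ says that $T_e$ begins with some $\tau$ of length $n+2$; $n\in F_e^*$ is $\exists\kappa\,(\kappa=\kappa^*\wedge n\in F_\kappa)$. By \eqref{eq:top}, $2\rho+2\le\mathrm{top}(Y_\kappa)$ says that some $u$ has $|[u,y_\kappa]|=2\rho+2$, which is $\Sigma_2$; so $R_e$ is $\Sigma_3$.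

(b) For $\tau$ of length at least $2$, ``$T_e=\tau$'' says that $T_e$ begins with $\tau$ and no $\lambda$ is a $7$-block between the last entry of $\tau$ and $y_{\tau(0)}$; the latter is $\forall\,\Sigma_2$, so the statement is $\Pi_3$. Kind II says that $T_e=\tau$ for some such $\tau$. Kind III is $\forall n\,(n\in I_e)$.

(c) The statement says: $(B,F)\in D_e$, or $e$ has kind I and $B=\omega^*$, or $e$ has kind II and is not critical. Kind I is $0\notin I_e$, which is $\Pi_3$. For an interval $M=(\lambda,y]$ of $L_e$, ``$M\not\cong\omega^*$'' says that $M$ is finite ($\Sigma_2$) or some point has infinitely many points of $M$ above it ($\exists\,\Pi_2$); so it is $\Sigma_3$, and the third clause is $\exists\tau\,(\Pi_3\wedge\Sigma_3)$. For the first clause, write it as $\exists\kappa\,(\kappa=\kappa^*\wedge\cdots)$. Since $K_\kappa$ is $\emptyset'$-computable, $2\sigma+2\le\mathrm{top}(K_\kappa)$ is $\Sigma_2^{\emptyset'}=\Sigma_3$ by \eqref{eq:top}, and $K_\kappa\not\cong\omega^*$ is $\Sigma_3^{\emptyset'}=\Sigma_4$. Finally $F\ne F_\kappa$ says that some $a$ is in $F_\kappa\setminus F$ ($\Sigma_3$) or in $F\setminus F_\kappa$ ($\Pi_3$), which is $\Sigma_4$.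
\end{proof}

\section{Copies of $\mathcal L$ in all noncomputable degrees}\label{sec:copies}

Let $C$ be noncomputable. By Corollary~\ref{cor:comp} and the remark on shuffles in Section~\ref{sec:prelim}, it suffices to give, uniformly in $e$, a list of triples $(A,B,F)$ with $A$ computable in $C$, $B$ computable in $C'$ and $F$ c.e.\ in $C''$, all uniformly, such that the list is \emph{safe} (each triple is in $\mathcal T_e$, up to isomorphism) and \emph{covers} $\mathcal T_e$ (each member occurs). The lists depend on which of three cases $C$ falls under; uniformity in $C$ is not needed.

Fix $e$. Throughout, $\rho\ge1$, $B_0\in\mathcal A$, finite sets $F_0$ and numbers $w,w',a$ range over all values. By Lemma~\ref{lem:cx} we have the guesses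
\[
\begin{array}{lll}
P=P_{\rho,w}: & w\text{ witnesses }\rho\in R_e & (\Pi_2),\\
Q=Q_{\rho,w,w'}: & P_{\rho,w}\text{ holds and }w'\text{ witnesses that }e\text{ has kind II} & (\Pi_3),\\
S=S_{B_0,F_0,w}: & w\text{ witnesses }(\omega^*,B_0,F_0)\in\mathcal T_e & (\Pi_3).
\end{array}
\]
For any $\Pi_3$ statement $U$ define two objects that use no information from $C$. Let $B[U;B_0]$ be $A_{\emptyset'}[U,\sigma]$ from Corollary~\ref{cor:switch} if $B_0=\eta+2\sigma$ (recall $\Pi_3=\Pi_2^{\emptyset'}$), and $\omega^*$ if $B_0=\omega^*$; it is $\emptyset'$-computable. Let $F[U;F_0]=F_0\cup\{n\in I_e:U\text{ fails}\}$; it is $\Sigma_3$, hence c.e.\ in $\emptyset''$. Then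
\begin{equation}\label{eq:default}
\bigl(B[U;B_0],F[U;F_0]\bigr)\cong\begin{cases}(B_0,F_0)&\text{if }U\text{ holds},\\(\omega^*,F_0\cup I_e)&\text{if }U\text{ fails}.\end{cases}
\end{equation}
For coverage, note that $\mathcal T_e$ consists of: triples $(\omega^*,B_0,F_0)$, for which some $S_{B_0,F_0,w}$ holds; triples $(\eta+2\rho,B_0,F_0)$, which occur exactly when $e$ has kind II and $\rho\in R_e$, that is, when some $Q_{\rho,w,w'}$ holds; and the triples (T3).

\subsection{The case $C\le_T\emptyset'$: diagonalizing in $A$}\label{sub:case1}

Let $g\le_TC$ be as in Lemma~\ref{lem:escape}(a). We guide the chase along $T_e$. Let $G^1_e$ be the $\emptyset$-guidance system in which $P_{(\kappa)}$ says that $\kappa$ is an $e$-frame in $L_e$, and $P_{(\kappa,\lambda_1,\dots,\lambda_k)}$ for $k\ge1$ says that $\lambda_k$ is a $7$-block of $L_e$ with $\lambda_k<y_\kappa$ and, if $k\ge2$, $\lambda_{k-1}<\lambda_k$. Let $M_\nu=\emptyset$ for $|\nu|\le1$, and for $\nu=(\kappa,\lambda_1,\dots,\lambda_k)$ let $M_{\nu,s}$ be the interval $(\lambda_k,y_\kappa]$ computed in $L_{e,s}$ (empty while the points named are not all present). The true path consists of the finite initial segments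 of $T_e$.

For a $\Pi_2$ statement $U$, $\rho\ge1$ and a $\Pi_3$ statement $\Psi$, let $\alpha(U,\rho,\Psi)$ be the $C$-computable order given by Lemma~\ref{lem:chase} for $X=\emptyset$, $G^1_e$, $g$, with $U$ in the role of $P$. Call $A$ \emph{admissible} if $A\cong\eta+2\rho'$ with $\rho'\in R_e$, or $A\cong\omega^*$ and $e$ is not critical.

\begin{lemma}\label{lem:alpha}
\begin{enumerate}
\item[(a)] The order $\alpha(U,\rho,\Psi)$ is $\eta+2\rho$ if $U$ holds; $\omega^*$ if $U$ fails and $\Psi$ holds; and admissible if both fail.
\item[(b)] If $A$ is admissible and $F_0$ is finite, then $(A,\omega^*,F_0\cup I_e)\in\mathcal T_e$.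
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let both fail. If the outcome is $\eta+2\rho'$, then $2\rho'+2\le\mathrm{top}(M_\nu)$ for a node $\nu$ on the true path. As $M_\nu\ne\emptyset$, we have $|\nu|\ge2$, so $\ell_e\ge1$; and $M_\nu$ is a final segment of $Y^*_e$, so $\mathrm{top}(M_\nu)\le\mathrm{top}(Y^*_e)$. Thus $\rho'\in R_e$. If $e$ is critical, the true path ends in the node $\tau=T_e$ with $M_\tau\cong\omega^*$, so the outcome is not $\omega^*$.

(b) For kind I, $R_e=\emptyset$, so $A\cong\omega^*$, and (T1) applies. For kind II, $F_0\cup I_e$ is finite and (T2) applies. For kind III, $F_0\cup I_e=\omega$ and (T3) applies.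
\end{proof}

The first two items of the list aim at the triples with finite $F$. The triple $(\omega^*,\omega^*,\omega)$ of kind III needs more care. To be sure of $A\cong\omega^*$ we need a true $\Pi_3$ statement $\Psi$, and $\Psi$ cannot be the $\Pi_4$ statement ``kind III'' as it stands. So we choose a $\Psi$ that may also hold when $e$ is critical, and let it certify a fact about $F_e^*$ that allows a $\Sigma_3$ set $F$ to differ from $F_e^*$: either a number $a$ outside $F_e^*$, which we put into $F$, or that $F_e^*$ is nonempty, in which case $F$ stays below the elements of $F_e^*$. The list is: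

\begin{enumerate}
\item[(1a)] $A=\alpha(P,\rho,\bot)$, $B=B[Q;B_0]$, $F=F[Q;F_0]$, with $P=P_{\rho,w}$, $Q=Q_{\rho,w,w'}$.
\item[(1b)] $A=\alpha(\bot,1,S)$, $B=B[S;B_0]$, $F=F[S;F_0]$, with $S=S_{B_0,F_0,w}$.
\item[(1c)] $A=\alpha(\bot,1,\Psi)$, $B=\omega^*$, $F=\{a\}\cup I_e$, where $\Psi$ is the $\Pi_3$ statement $a\notin F^*_e$.
\item[(1d)] $A=\alpha(\bot,1,\Psi)$, $B=\omega^*$, $F=\{n\in I_e:\Psi\text{ fails, or }f\in F_e^*\text{ for some }f>n\}$, where $\Psi$ is the $\Pi_2$ statement ``$w$ witnesses $F^*_e\ne\emptyset$''. The set $F$ is $\Sigma_3$.
\end{enumerate}

\noindent\emph{Safety.} Suppose first that the guess ($Q$, $S$, $\Psi$, $\Psi$, respectively) fails. Then $A$ is admissible: in (1a), if $P$ holds then $A\cong\eta+2\rho$ with $\rho\in R_e$, and in all other situations both statements given to $\alpha$ fail. Moreover $B\cong\omega^*$ and $F$ is the union of $I_e$ and a finite set. So Lemma~\ref{lem:alpha}(b) applies.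

Now suppose that the guess holds. In (1a) the triple is $(\eta+2\rho,B_0,F_0)$ with $\rho\in R_e$ and $e$ of kind II, so (T2) applies. In (1b) it is $(\omega^*,B_0,F_0)\in\mathcal T_e$. In (1c) and (1d) it is $(\omega^*,\omega^*,F)$. Such a triple is in $\mathcal T_e$ if $e$ has kind I and $F$ is finite (T1), if $\ell_e\ge1$ and $F$ is finite with $F\ne F_e^*$ (T0), or if $e$ has kind III and $F=\omega$ (T3). In (1c): for kind I, $F=\{a\}$; for kind II, $F$ is finite and $a\in F\setminus F_e^*$; for kind III, $F=\omega$. In (1d), $F^*_e\ne\emptyset$ and $F=\{n\in I_e:\exists f>n\ (f\in F_e^*)\}$. For kind I, $F=\emptyset$. Let $\ell_e\ge1$. If $F_e^*$ is finite, then $F$ is finite and $\max F^*_e\notin F$. If $F_e^*$ is infinite, then $F=I_e$, which for kind II is finite and hence differs from $F_e^*$, and for kind III is $\omega$.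

\medskip\noindent\emph{Coverage.} The triples $(\eta+2\rho,B_0,F_0)$ and $(\omega^*,B_0,F_0)$ in $\mathcal T_e$ arise from (1a) and (1b) with correct witnesses. Let $e$ have kind III. For $\rho\in R_e$, item (1a) with $P$ true gives $(\eta+2\rho,\omega^*,\omega)$, because $Q$ fails. The triple $(\omega^*,\omega^*,\omega)$ arises from (1c) if some $a$ is not in $F^*_e$, and from (1d) with a correct $w$ if $F_e^*=\omega$.

\subsection{The case $C\not\le_T\emptyset'$: diagonalizing in $B$ or $F$}\label{sub:case23}

Here a failed guess must produce a pair $(B,F)$ that is safe next to $A=\omega^*$. Both remaining kinds of oracle can do this.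

\begin{lemma}\label{lem:pair}
Let $C\not\le_T\emptyset'$. Uniformly in $e$, $B_0\in\mathcal A$, a finite set $F_0$ and a $\Pi_3$ statement $U$, there are a $C'$-computable order $B$ and a set $F$ c.e.\ in $C''$ such that:
\begin{enumerate}
\item[(i)] if $U$ holds, then $(B,F)\cong(B_0,F_0)$;
\item[(ii)] if $U$ fails and $e$ has kind III, then $(B,F)\cong(\omega^*,\omega)$;
\item[(iii)] if $U$ fails and $e$ has kind I or II, then $B\in\mathcal A$, $F$ is finite and $(\omega^*,B,F)\in\mathcal T_e$.
\end{enumerate}
In particular $(\omega^*,B,F)\in\mathcal T_e$ whenever $U$ fails.
\end{lemma}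

\begin{proof}
\emph{First case: $C\le_T\emptyset''$.} Let $g\le_TC\oplus\emptyset'$ be as in Lemma~\ref{lem:escape}(b). Let $G^2_e$ be the $\emptyset'$-guidance system in which $P_{(\kappa)}$ says that $\kappa$ is an $e$-frame in $L_e$, $P_\nu$ is false for $|\nu|\ge2$, $M_{(\kappa)}=K_\kappa$ (enumerated using $\emptyset'$), and all other orders are empty. Its true path is $\{\emptyset,(\kappa^*)\}$ if $\kappa^*$ exists, and $\{\emptyset\}$ otherwise. For a $\Pi_3$ statement $U'$, $\sigma\ge1$ and a $\Pi_4$ statement $\Psi$, let $\beta(U',\sigma,\Psi)$ be the order given by Lemma~\ref{lem:chase} for $X=\emptyset'$, $G_e^2$, $g$, with $U'$ in the role of $P$; this is legitimate as $\Pi_3=\Pi_2^{\emptyset'}$ and $\Pi_4=\Pi_3^{\emptyset'}$. It is computable in $C\oplus\emptyset'\le_TC'$. Working one jump up has a benefit: ``kind III'' is now an admissible $\Psi$. Put $F=F[U;F_0]$ and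
\[
B=\begin{cases}\beta(U,\sigma,\text{``kind III''})&\text{if }B_0=\eta+2\sigma,\\ \beta(\bot,1,\ U\vee\text{``kind III''})&\text{if }B_0=\omega^*.\end{cases}
\]
If $U$ holds, cases (1) and (2) of Lemma~\ref{lem:chase} give $B\cong B_0$, and $F=F_0$. If $U$ fails and $e$ has kind III, case (2) gives $B\cong\omega^*$, and $F=\omega$. Let $U$ fail and $e$ have kind I or II. Then $F$ is finite and case (3) applies. If $\kappa^*$ does not exist, all orders on the true path are empty, so $B\cong\omega^*$; $e$ has kind I and (T1) applies. If $\kappa^*$ exists, then either $B\cong\eta+2\sigma'$ with $2\sigma'+2\le\mathrm{top}(K_e^*)$, or $B\cong\omega^*$ and $K^*_e\not\cong\omega^*$. In both cases $(B,F)\in D_e$, and (T0) applies.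

\emph{Second case: $C\not\le_T\emptyset''$.} Let $B=B[U;B_0]$. Apply Lemma~\ref{lem:avoid} with $X=\emptyset''$, $V=F[U;F_0]$, $W=F^*_e$, and $E$ the statement ``$U$ fails and $\kappa^*$ exists'', which is $\Sigma_3=\Sigma_1^{\emptyset''}$. The resulting $F$ is c.e.\ in $C\oplus\emptyset''\le_TC''$. If $U$ holds, then $E$ fails, and $(B,F)\cong(B_0,F_0)$ by \eqref{eq:default}. Let $U$ fail, so $B\cong\omega^*$ and $V=F_0\cup I_e$. For kind III, $F\supseteq V=\omega$. Let $e$ have kind I or II, so $V$ is finite. If $\kappa^*$ does not exist, then $F=V$, $e$ has kind I, and (T1) applies. If $\kappa^*$ exists, then $F$ is finite and $F\ne F^*_e$, so $(\omega^*,F)\in D_e$ and (T0) applies.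

The last sentence follows from (iii) and, for kind III, from (ii) and (T3).
\end{proof}

Write $\pi[U;B_0,F_0]$ for the pair $(B,F)$ of Lemma~\ref{lem:pair}. The first coordinate is now built computably. The list is:
\begin{enumerate}
\item[(2a)] $A=A_\emptyset[P,\rho]$ from Corollary~\ref{cor:switch} and $(B,F)=\pi[Q;B_0,F_0]$, with $P=P_{\rho,w}$, $Q=Q_{\rho,w,w'}$.
\item[(2b)] $A=\omega^*$ and $(B,F)=\pi[U;B_0,F_0]$, with $U=S_{B_0,F_0,w}$ or $U=\bot$.
\end{enumerate}

\noindent\emph{Safety.} In (2b), if $U$ holds the triple is $(\omega^*,B_0,F_0)\in\mathcal T_e$, and if $U$ fails the last sentence of Lemma~\ref{lem:pair} applies. In (2a), if $Q$ holds the triple is $(\eta+2\rho,B_0,F_0)$ with $\rho\in R_e$ and $e$ of kind II, so (T2) applies. If $P$ fails, then $Q$ fails and $A\cong\omega^*$, so again the last sentence of Lemma~\ref{lem:pair} applies. If $P$ holds and $Q$ fails, then $A\cong\eta+2\rho$ with $\rho\in R_e$, so $\ell_e\ge1$. For kind II, $B\in\mathcal A$ and $F$ is finite, and (T2) applies; for kind III, $(B,F)\cong(\omega^*,\omega)$, and (T3) applies.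

\medskip\noindent\emph{Coverage.} The triples with finite third coordinate arise from (2a) and (2b) with correct witnesses. Let $e$ have kind III. For $\rho\in R_e$, item (2a) with $P$ true gives $(\eta+2\rho,\omega^*,\omega)$, because $Q$ fails; and (2b) with $U=\bot$ gives $(\omega^*,\omega^*,\omega)$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
A noncomputable set $C$ satisfies $C\le_T\emptyset'$ or $C\not\le_T\emptyset'$, so by Section~\ref{sub:case1} or Section~\ref{sub:case23} the order $\mathcal L$ has a $C$-computable copy. By Proposition~\ref{prop:nocopy} it has no computable copy.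
\end{proof}

The assumptions on $C$ enter only through safety of failed guesses: noncomputability and $C\le_T\emptyset'$ through the function $g$ in Lemma~\ref{lem:alpha}(a); $C\not\le_T\emptyset'$ and $C\le_T\emptyset''$ through the function $g$ in the first case of Lemma~\ref{lem:pair}(iii); and $C\not\le_T\emptyset''$ through Lemma~\ref{lem:avoid} in the second case.

\section{Relativization and jumps}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i) We repeat the proof relative to $Z$. Let $L_e$ be the $e$-th $Z$-computable order, defined as in Section~\ref{sec:prelim} from the partial $Z$-computable functions, and define $\mathcal T_e$ and $\mathcal L_Z$ from these orders as in Section~\ref{sec:order}. Lemmas~\ref{lem:framecx} and~\ref{lem:cx} hold with $\Sigma^Z_n,\Pi_n^Z$ and $Z'$ in place of $\Sigma_n,\Pi_n$ and $\emptyset'$, and Proposition~\ref{prop:nocopy} shows that $\mathcal L_Z$ has no $Z$-computable copy. So if $C\ge_TZ$ and $C\le_TZ$, there is no $C$-computable copy.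

Let $C\ge_TZ$ and $C\not\le_TZ$. Lemmas~\ref{lem:avoid} and~\ref{lem:chase} and Corollaries~\ref{cor:switch} and~\ref{cor:comp} are already stated for arbitrary oracles. The cases are now $C\le_TZ'$; $C\le_TZ''$ and $C\not\le_TZ'$; and $C\not\le_TZ''$. The proof of Lemma~\ref{lem:escape} gives in the first case a nondecreasing $g\le_TC\oplus Z$ not dominated by any $Z$-computable function, and in the second case a nondecreasing $g\le_TC\oplus Z'$ not dominated by any $Z'$-computable function. In Section~\ref{sec:copies} the first coordinates are then computable in $C\oplus Z$, the second in $C\oplus Z'$, and the third are c.e.\ in $C\oplus Z''$. Since $C\ge_TZ$, we have $C\oplus Z\le_TC$, $C\oplus Z'\le_TC'$ and $C\oplus Z''\le_TC''$; this is where the assumption $C\ge_TZ$ is used. The verifications of safety and coverage are unchanged, so $\mathcal L_Z$ has a $C$-computable copy.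

(ii) Let $Z=\emptyset^{(n)}$ and let $\mathcal M=J^n(\mathcal L_Z)$ be the result of applying $J$ to $\mathcal L_Z$ $n$ times. All orders involved are infinite, so by $n$ applications of Lemma~\ref{lem:jump}(b), $\mathcal M$ has a $C$-computable copy if and only if $\mathcal L_Z$ has a $C^{(n)}$-computable copy. Since $C^{(n)}\ge_TZ$, part (i) shows that this holds if and only if $C^{(n)}\not\le_T\emptyset^{(n)}$, that is, $C^{(n)}\not\equiv_T\emptyset^{(n)}$. The case $n=0$ is Theorem~\ref{thm:A}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{LC21}
\emph{2021 European Summer Meeting of the Association},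
\texttt{https://\allowbreak www-cambridge-org.\allowbreak ezproxyberklee.\allowbreak flo.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 897302452155AC7A276FC4737B92CC66/\allowbreak S1079898622000178a.pdf/\allowbreak 2021-european-\allowbreak summer-meeting-\allowbreak of-the-association-\allowbreak for-symbolic-logic-\allowbreak logic-colloquium-21-\allowbreak adam-mickiewicz-\allowbreak university-poznan-\allowbreak poland-july-19-24-2021.pdf}
\end{thebibliography}
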